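# Inversions and disjoint directed cycles: $\operatorname{inv}(D)\le 8\,\nu(D)$

## Tournaments: deleting triangles one vertex at a time

An **oriented graph** is a digraph with no loops, no multiple arcs and no directed cycles of length 2. All digraphs below are finite oriented graphs.

**Definition (inversion).** For $X\subseteq V(D)$, the inversion of $X$ in $D$ reverses all arcs of the induced subdigraph $D\langle X\rangle$, that is, all arcs with both ends in $X$. The inversion number $\operatorname{inv}(D)$ is the minimum number of inversions which, applied successively, turn $D$ into an acyclic digraph.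

If we invert $X_1,\dots,X_t$ one after the other, the arc between $u$ and $v$ is turned around once for each $j$ with $u,v\in X_j$. Only the parity of that number matters, so the order of the inversions is irrelevant.

For example, let $D$ be a directed cycle $c_0c_1\cdots c_{\ell-1}$ with $\ell\ge 3$. Inverting $\{c_0,c_1\}$ reverses exactly one arc, and then the arcs no longer all run the same way around. The result is acyclic, so $\operatorname{inv}(D)=1$.

**Definition (cycle packing).** A cycle packing in $D$ is a set of vertex-disjoint directed cycles. The cycle packing number $\nu(D)$ is the maximum size of a cycle packing. We write $\nu_5(D)$ for the maximum number of vertex-disjoint directed cycles of length 5, so $\nu_5(D)\le\nu(D)$.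

For example, two disjoint directed triangles have $\nu=2$ and $\nu_5=0$. A tournament on 5 vertices has $\nu\le1$, since a directed cycle has at least three vertices.

The question is whether $\operatorname{inv}(D)$ can be large when $D$ has few disjoint directed cycles. Tournaments are the easy case, and one small lemma handles them.

**Lemma 1 (one vertex).** For every vertex $s$ of $D$, $\operatorname{inv}(D)\le\operatorname{inv}(D-s)+2$.

*Proof.* Let $N$ be the set of in-neighbors of $s$. Invert $N\cup\{s\}$, then $N$. The arcs inside $N$ are reversed twice, so they do not change. The arcs between $N$ and $s$ are reversed once. No other arc is touched. Now all arcs at $s$ leave $s$, and $D-s$ is unchanged. Apply $\operatorname{inv}(D-s)$ further inversions, of subsets of $V(D)\setminus\{s\}$, to make $D-s$ acyclic. The arcs at $s$ are not affected, so $s$ has no in-arcs and lies on no directed cycle. The whole digraph is acyclic. $\square$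

**Proposition 2 (tournaments).** Every tournament $T$ satisfies $\operatorname{inv}(T)\le 6\,\nu(T)$.

*Proof.* First, a tournament with a directed cycle has a directed triangle. Indeed, let $c_0c_1\cdots c_{\ell-1}$ be a shortest directed cycle and suppose $\ell\ge4$. If $c_2\to c_0$, then $c_0c_1c_2$ is a directed triangle, shorter than $\ell$. If $c_0\to c_2$, then $c_0c_2c_3\cdots c_{\ell-1}$ is a directed cycle of length $\ell-1$. Both contradict the choice of the cycle.

Now delete the three vertices of a directed triangle, and repeat on the remaining tournament until it is acyclic. The deleted triangles are vertex-disjoint, so there are at most $\nu(T)$ of them. By Lemma 1, each costs at most $2+2+2=6$ inversions. $\square$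

What changes in general? Without the tournament hypothesis, a shortest directed cycle may have any length $\ell$. The same procedure still deletes at most $\nu(D)$ disjoint cycles, but deleting the vertices of one cycle one at a time costs $2\ell$, which is unbounded. We shall see that a shortest directed cycle can be removed *all at once* for at most 8 inversions, whatever its length, and for 6 unless its length is 5.

## From triangles to long shortest cycles

Let $\tau(D)$ be the minimum number of vertices meeting every directed cycle of $D$. Disjoint cycles need different vertices, so $\nu(D)\le\tau(D)$. Deleting $\tau(D)$ such vertices with Lemma 1 gives $\operatorname{inv}(D)\le2\tau(D)$. We quote three facts.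

- (Reed et al.) There is a function $f$ such that $\tau(D)\le f(\nu(D))$ for every $D$. Hence $\operatorname{inv}(D)\le 2f(\nu(D))$.
- (McCuaig) If $\nu(D)=1$, then $\tau(D)\le3$.
- If $\nu(D)=1$, then $\operatorname{inv}(D)\le4$.

McCuaig's bound with Lemma 1 would give only $6$ in the last case, so the last fact is quoted separately.

By the first fact, $g(k)=\max\{\operatorname{inv}(D):\nu(D)=k\}$ is a finite number. The paper "Inversion Number Of An Oriented Graph And Related Parameters" (https://project.inria.fr/anrdigraphs/files/2021/06/inversion.pdf) is the source of the following problem.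

**Conjecture.** $g(k)=O(k\log k)$. Equivalently, there is a constant $C$ such that $\operatorname{inv}(D)\le C\,\nu(D)\log\nu(D)$ for all oriented graphs $D$ with $\nu(D)\ge2$. (For $\nu(D)=1$ the right side would be $0$.)

The route through $\tau$ proves this only if we know that one can take $f(k)=O(k\log k)$, and the quoted fact says nothing about the growth of $f$. We shall not need $f$ at all. The conjecture is true, and more holds: $g$ is linear.

**Theorem 3.** For every oriented graph $D$,
$$\operatorname{inv}(D)\le 6\,\nu(D)+2\,\nu_5(D)\le 8\,\nu(D).$$
Hence $\operatorname{inv}(D)\le\frac{8}{\log2}\,\nu(D)\log\nu(D)$ whenever $\nu(D)\ge2$.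

**Theorem 4.** For all $k\ge1$:

- (i) $g(k)\le 8k-4$; and $\operatorname{inv}(D)\le6\nu(D)-2$ if $\nu(D)\ge1$ and $D$ has no directed 5-cycle.
- (ii) $g(k)\ge2k$.
- (iii) With $n=3k+2$, $g(k)\ge n+1-\lceil\sqrt{2n\log_2n+4n}\,\rceil=3k-O(\sqrt{k\log k})$.

So $g(k)=\Theta(k)$, and $3\le\liminf g(k)/k\le\limsup g(k)/k\le8$. The exact constant is not determined.

## Inversions as vectors over $\mathbb F_2$

To handle many vertices at once we replace sets by vectors. All vectors are over $\mathbb F_2$, and $\cdot$ is the standard dot product. Two textbook facts are used.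

1. If $b_1,\dots,b_m\in\mathbb F_2^d$ are linearly independent and $\epsilon_1,\dots,\epsilon_m\in\mathbb F_2$, there is $a\in\mathbb F_2^d$ with $a\cdot b_i=\epsilon_i$ for all $i$. (The matrix with rows $b_i$ has rank $m$, so it maps $\mathbb F_2^d$ onto $\mathbb F_2^m$.)
2. For a subspace $U\subseteq\mathbb F_2^t$, $\dim U+\dim U^\perp=t$. Unlike over the reals, $U$ and $U^\perp$ may intersect: $(1,1)\cdot(1,1)=0$ in $\mathbb F_2^2$.

**Dictionary.** Given inversions $X_1,\dots,X_t$, let $x_v\in\mathbb F_2^t$ have $j$-th coordinate $1$ if and only if $v\in X_j$. Then $x_u\cdot x_v$ is the parity of $|\{j:u,v\in X_j\}|$. So an arc between $u$ and $v$ is reversed in total if and only if $x_u\cdot x_v=1$. Conversely, any vectors $x_v\in\mathbb F_2^t$ come from sets $X_1,\dots,X_t$. Hence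
$$\operatorname{inv}(D)\le t\iff\text{there are }x_v\in\mathbb F_2^t\text{ such that reversing exactly the arcs with }x_u\cdot x_v=1\text{ makes }D\text{ acyclic.}\tag{1}$$
(If fewer than $t$ inversions suffice, pad with zero coordinates.) Keeping the same vectors on a subdigraph $D'$ of $D$ shows $\operatorname{inv}(D')\le\operatorname{inv}(D)$.

In this language, the proof of Lemma 1 takes $x_w=(y_w,a_w,a_w)$ for $w\ne s$ and $x_s=(0,1,0)$, where the $y_w$ make $D-s$ acyclic and $a_w=1$ if $w\to s$, $a_w=0$ otherwise. The repeated coordinate makes the $a$'s cancel between two vertices $w,w'$: $x_w\cdot x_{w'}=y_w\cdot y_{w'}+2a_wa_{w'}=y_w\cdot y_{w'}$. But against $s$ they are seen once: $x_w\cdot x_s=a_w$.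

## Removing a set of vertices for $2d$ inversions

We copy this trick with $s$ replaced by a set $S$ and the scalar $a_w$ replaced by a vector $a_w\in\mathbb F_2^d$. Put $x_w=(y_w,a_w,a_w)$ and $x_s=(0,b_s,0)$. Then $x_w\cdot x_s=a_w\cdot b_s$, and we want this to be $1$ exactly when $w\to s$. The price is $2d$.

There are two difficulties.

*Patterns.* Each outside vertex $w$ prescribes the values $a_w\cdot b_s$ on its neighbors $s\in S$. If the $b_s$ are linearly independent, fact 1 gives every pattern, but then $d\ge|S|$ and nothing is gained over Lemma 1. If the $b_s$ are dependent, say $\sum_{s\in A}b_s=0$ with $A\neq\emptyset$, then $\sum_{s\in A}a\cdot b_s=0$ for every $a$. A vertex $w$ that sends an arc to exactly one vertex of $A$ and receives arcs from all others cannot be served. So for an arbitrary $S$ we are stuck at $2|S|$, and a gain must come from a restriction on the patterns.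

*Arcs inside $S$.* These are reversed according to $b_s\cdot b_{s'}$, over which we no longer have any freedom. If $S$ is a directed triangle and the $b$'s are $e_1,e_2,e_3$, all products are $0$ and the triangle survives.

The second difficulty is solved by changing $x_s$ to $(0,b_s+\gamma_s,\gamma_s)$. The sum of the last two blocks is still $b_s$, so the products with $x_w$ do not change, but the products inside $S$ do.

**Lemma 5 (removal).** Let $S\subseteq V(D)$ and $W=V(D)\setminus S$. Suppose there are vectors $b_s,\gamma_s\in\mathbb F_2^d$ $(s\in S)$ and $a_w\in\mathbb F_2^d$ $(w\in W)$ such that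

1. for adjacent $s\in S$, $w\in W$: $a_w\cdot b_s=1$ if the arc is $w\to s$, and $a_w\cdot b_s=0$ if it is $s\to w$;
2. reversing the arcs $ss'$ of $D\langle S\rangle$ with $b_s\cdot b_{s'}+b_s\cdot\gamma_{s'}+\gamma_s\cdot b_{s'}=1$ makes $D\langle S\rangle$ acyclic.

Then $\operatorname{inv}(D)\le\operatorname{inv}(D-S)+2d$.

*Proof.* Let $t'=\operatorname{inv}(D-S)$ and let $y_w\in\mathbb F_2^{t'}$ $(w\in W)$ be vectors making $D-S$ acyclic. In $\mathbb F_2^{t'+2d}$ put
$$x_w=(y_w,\,a_w,\,a_w),\qquad x_s=(0,\,b_s+\gamma_s,\,\gamma_s).$$
We compute the three kinds of products: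
$$x_w\cdot x_{w'}=y_w\cdot y_{w'}+2\,a_w\cdot a_{w'}=y_w\cdot y_{w'},$$
$$x_w\cdot x_s=a_w\cdot(b_s+\gamma_s)+a_w\cdot\gamma_s=a_w\cdot b_s,$$
$$x_s\cdot x_{s'}=(b_s+\gamma_s)\cdot(b_{s'}+\gamma_{s'})+\gamma_s\cdot\gamma_{s'}=b_s\cdot b_{s'}+b_s\cdot\gamma_{s'}+\gamma_s\cdot b_{s'}.$$
By the first line, $W$ becomes acyclic. By the third line and condition 2, $S$ becomes acyclic. By the second line and condition 1, arcs $w\to s$ are reversed and arcs $s\to w$ are kept, so all arcs between $S$ and $W$ end up going from $S$ to $W$. A directed cycle using such an arc would have to return from $W$ to $S$, which is impossible. So every directed cycle would lie inside $S$ or inside $W$, and there is none. $\square$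

## How an outside vertex meets a shortest cycle

The restriction on patterns comes from taking $S=V(C)$ for a *shortest* directed cycle $C$: an outside vertex that both receives from $C$ and sends to $C$ creates a new directed cycle, which must not be shorter.

**Lemma 6.** Let $C=c_0c_1\cdots c_{\ell-1}$ be a shortest directed cycle of $D$ (indices mod $\ell$, $\ell\ge3$).

- (a) $D\langle V(C)\rangle$ has no arcs other than those of $C$.
- (b) For $w\notin V(C)$ let $I_w=\{i:c_i\to w\}$ and $O_w=\{j:w\to c_j\}$. If both are nonempty, then $I_w\cup O_w\subseteq\{i,i+1,i+2\}$ for some $i$.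

*Proof.* (a) Suppose $c_i\to c_j$ with $j\ne i+1$. Together with the part of $C$ from $c_j$ to $c_i$ it forms a directed cycle of length $1+((i-j)\bmod\ell)$. Since $j\not\equiv i+1$, the residue is not $\ell-1$, so the length is at most $1+(\ell-2)<\ell$, a contradiction.

(b) Let $i\in I_w$ and $j\in O_w$. There are no directed 2-cycles, so $i\ne j$. Then $w\to c_j\to\cdots\to c_i\to w$ is a directed cycle of length $((i-j)\bmod\ell)+2$. This is at least $\ell$, so $(i-j)\bmod\ell\in\{\ell-2,\ell-1\}$, that is,
$$j-i\in\{1,2\}\pmod\ell\qquad\text{for all }i\in I_w,\ j\in O_w.\tag{2}$$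
If $O_w=\{j\}$, then (2) gives $I_w\subseteq\{j-2,j-1\}$, so $I_w\cup O_w\subseteq\{j-2,j-1,j\}$.

If $|O_w|\ge2$, then (2) gives $O_w=\{i+1,i+2\}$ for every $i\in I_w$. This set determines $i$: if $\{i+1,i+2\}=\{i'+1,i'+2\}$ with $i\ne i'$, then $i+1=i'+2$ and $i+2=i'+1$, hence $2\equiv0\pmod\ell$, impossible for $\ell\ge3$. So $I_w=\{i\}$ and $I_w\cup O_w=\{i,i+1,i+2\}$. $\square$

For example, let $\ell=6$ and $c_0\to w$. Then $w$ can send arcs only to $c_1$ and $c_2$: an arc $w\to c_3$ would close the 5-cycle $w\,c_3c_4c_5c_0$. If $I_w$ is empty, on the other hand, $O_w$ can be any set of indices, even all of them, since no directed cycle arises from $w$ and $C$.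

So an outside vertex shows one of three patterns: it only receives from $C$ (or is not adjacent to $C$); it only sends to $C$; or it is adjacent to $C$ only within three consecutive vertices.

## A shortest cycle costs 6 inversions, or 8 if its length is five

The three patterns tell us what to ask of the vectors $b_i$ belonging to $c_i$. For the third pattern it is enough that any three consecutive $b_i$ are independent. For the second pattern we want one vector $a$ with $a\cdot b_i=1$ for *all* $i$. Neither requirement forces the dimension to grow with $\ell$.

**Proposition 7.** If $C$ is a shortest directed cycle of $D$, of length $\ell$, then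
$$\operatorname{inv}(D)\le\operatorname{inv}(D-V(C))+6\ \text{ if }\ell\ne5,\qquad\operatorname{inv}(D)\le\operatorname{inv}(D-V(C))+8\ \text{ if }\ell=5.$$

*Proof.* **Step 1: vectors around the cycle.** The purpose is to find $b_0,\dots,b_{\ell-1}\in\mathbb F_2^d$, with $d=3$ if $\ell\ne5$ and $d=4$ if $\ell=5$, such that

- (α) any three cyclically consecutive $b_i,b_{i+1},b_{i+2}$ are linearly independent;
- (β) $\mathbf 1\cdot b_i=1$ for all $i$, where $\mathbf 1$ is the all-one vector (that is, each $b_i$ has odd weight).

*Case $\ell\ne5$, $d=3$.* The odd-weight vectors in $\mathbb F_2^3$ are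
$$p_0=e_1,\quad p_1=e_2,\quad p_2=e_3,\quad p_3=e_1+e_2+e_3 .$$
Any three of them are independent: this is clear for $p_0,p_1,p_2$, and $p_3$ is not in the span of two of the $e$'s. So it is enough to write a cyclic word of length $\ell$ in the letters $0,1,2,3$ in which any three consecutive letters are distinct.

Every $\ell\ge3$ with $\ell\ne5$ is $3p+4q$ with integers $p,q\ge0$: take $q=0,1,2$ according as $\ell\equiv0,1,2\pmod 3$. In these cases $\ell\ge3$, $\ell\ge4$, $\ell\ge8$ respectively, so $p\ge0$. Write cyclically $p$ blocks $012$ followed by $q$ blocks $0123$. The triples inside a block are $012$ and $123$. Every block starts with $01$ and ends with $12$ or $23$, so the triples across a block boundary are among $120,\,201,\,230,\,301$ (this includes the boundary where the last block meets the first, and the case of a single block). All have distinct letters. Let $b_i=p_\sigma$, where $\sigma$ is the $i$-th letter. Then (α) and (β) hold.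

*Case $\ell=5$, $d=4$.* Dimension $3$ is impossible here: only four vectors of $\mathbb F_2^3$ satisfy (β), while any two indices mod $5$ lie in a common consecutive triple, so (α) requires five distinct vectors. In $\mathbb F_2^4$ take
$$(b_0,b_1,b_2,b_3,b_4)=(e_1,\ e_2,\ e_3,\ e_4,\ h),\qquad h=e_1+e_2+e_3 .$$
All weights are odd. The five consecutive triples are $(e_1,e_2,e_3)$, $(e_2,e_3,e_4)$, $(e_3,e_4,h)$, $(e_4,h,e_1)$, $(h,e_1,e_2)$. The first two are independent. In each of the last three, $h$ is not in the span of the two unit vectors, so the triple is independent.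

**Step 2: vectors for the outside vertices.** The purpose is condition 1 of Lemma 5 with $S=V(C)$. Let $w\notin V(C)$.

- If $O_w=\emptyset$, put $a_w=0$. Then $a_w\cdot b_i=0$ for all $i\in I_w$.
- If $O_w\ne\emptyset$ and $I_w=\emptyset$, put $a_w=\mathbf 1$. By (β), $a_w\cdot b_j=1$ for all $j\in O_w$.
- If both are nonempty, then by Lemma 6(b) $I_w\cup O_w$ lies in three consecutive indices. The corresponding $b$'s are independent by (α), so fact 1 gives $a_w$ with $a_w\cdot b_i=0$ for $i\in I_w$ and $a_w\cdot b_j=1$ for $j\in O_w$. (The sets $I_w,O_w$ are disjoint.)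

**Step 3: breaking the cycle itself.** The purpose is condition 2 of Lemma 5. By Lemma 6(a), $D\langle V(C)\rangle$ is just the cycle $C$, so it becomes acyclic as soon as the set of reversed arcs is neither empty nor all of $C$. With all $\gamma_i=0$, the arc $c_ic_{i+1}$ is reversed if and only if $\rho_i:=b_i\cdot b_{i+1}=1$. If the $\rho_i$ are not all equal, we are done.

Suppose all $\rho_i$ are equal. By (α), $b_{\ell-1},b_0,b_1$ are independent, so by fact 1 there is $\gamma$ with $\gamma\cdot b_1=1$ and $\gamma\cdot b_{\ell-1}=0$. Put $\gamma_0=\gamma$ and leave all other $\gamma_i=0$. Only the two arcs at $c_0$ can change status. For $c_0c_1$ the value in condition 2 becomes $\rho_0+\gamma\cdot b_1=\rho_0+1$. For $c_{\ell-1}c_0$ it becomes $\rho_{\ell-1}+b_{\ell-1}\cdot\gamma=\rho_{\ell-1}$. So exactly one status has changed, and since $\ell\ge3$ the statuses are no longer all equal.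

Lemma 5 now gives the claim, with $2d=6$ or $2d=8$. $\square$

Here is the smallest example in full. Let $C=c_0c_1c_2$ be a triangle and let $w$ be one more vertex, with $c_0\to w$ and $w\to c_1$. Then $b_i=e_{i+1}$, all $\rho_i=0$, and Step 3 is needed; $\gamma_0=e_2$ works, since $e_2\cdot b_1=1$ and $e_2\cdot b_2=0$. For $w$ we need $a_w\cdot e_1=0$ and $a_w\cdot e_2=1$, so $a_w=e_2$ works. The vectors in $\mathbb F_2^6$ are
$$x_{c_0}=(e_1+e_2,\,e_2),\quad x_{c_1}=(e_2,0),\quad x_{c_2}=(e_3,0),\quad x_w=(e_2,e_2).$$
The products are $x_{c_0}\cdot x_{c_1}=1$, $x_{c_1}\cdot x_{c_2}=x_{c_2}\cdot x_{c_0}=0$, $x_w\cdot x_{c_0}=1+1=0$ and $x_w\cdot x_{c_1}=1$. The final arcs are $c_1\to c_0$, $c_1\to c_2$, $c_2\to c_0$, $c_0\to w$, $c_1\to w$: acyclic, with order $c_1,c_2,c_0,w$.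

## Linear upper bounds for $g(k)$

**Proof of Theorem 3.** Starting from $D$, repeatedly delete the vertex set of a shortest directed cycle of the *current* digraph, until no directed cycle remains. The deleted cycles are vertex-disjoint directed cycles of $D$. Hence there are at most $\nu(D)$ of them, and at most $\nu_5(D)$ have length 5. By Proposition 7, applied to the current digraph each time, each deletion costs at most $6$, plus $2$ more if the cycle has length 5. The final digraph is acyclic and has inversion number $0$. Therefore
$$\operatorname{inv}(D)\le6\,\nu(D)+2\,\nu_5(D)\le8\,\nu(D).$$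
For $\nu(D)\ge2$ we have $\log\nu(D)\ge\log2$, so $8\nu(D)\le\frac8{\log2}\nu(D)\log\nu(D)$. This proves the conjecture. $\square$

**Proof of Theorem 4(i).** The idea is to stop the deletion early and use the quoted bound $\operatorname{inv}\le4$ for $\nu=1$. Let $\nu(D)=k$. If $C$ is a directed cycle, then adding $C$ to a packing of $D-V(C)$ gives a packing of $D$, so $\nu(D-V(C))\le\nu(D)-1$. Delete shortest directed cycles as above and stop as soon as the current digraph has $\nu\le1$. This takes at most $k-1$ deletions, and the digraph we stop at has inversion number at most $4$ (it is $0$ if $\nu=0$). By Proposition 7,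
$$\operatorname{inv}(D)\le8(k-1)+4=8k-4.$$
If $D$ has no directed 5-cycle, every deletion costs at most $6$, and $\operatorname{inv}(D)\le6(k-1)+4=6k-2=6\nu(D)-2$. $\square$

## $k$ vertices that cost two inversions each

For lower bounds it is convenient that $\nu(D)\le k$ suffices: if $\nu(D)=j<k$, add $k-j$ disjoint directed triangles on new vertices. The new oriented graph has $\nu=k$ and contains $D$, so its inversion number is at least $\operatorname{inv}(D)$. Hence
$$\nu(D)\le k\implies g(k)\ge\operatorname{inv}(D).\tag{3}$$

For (ii) we look for a digraph with $k$ vertices meeting all directed cycles for which the bound $\operatorname{inv}\le2\tau$ from Lemma 1 cannot be improved. Oriented graphs with $\operatorname{inv}=2\tau$ were first constructed by Alon, Powierski, Savery, Scott and Wilmer in "Invertibility of digraphs and tournaments"; the argument below is self-contained. The plan is to let $k$ vertices $v_1,\dots,v_k$ see *every* in/out pattern, and to see each pattern many times along a long order, so that any short family of vectors must repeat itself.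

**Proof of Theorem 4(ii).** **Step 1: the construction.** Let $t=2k-1$ and let $N\ge\max(2k,\ 2\cdot2^{t2^k}+1)$. Take vertices $v_1,\dots,v_k$, pairwise nonadjacent, and vertices $y_{p,\alpha}$ for $1\le p\le N$ and $\alpha\in\mathbb F_2^k$. The arcs are

- $y_{p,\alpha}\to y_{q,\beta}$ for all $p<q$ and all $\alpha,\beta$;
- $y_{p,\alpha}\to v_i$ if $\alpha_i=1$, and $v_i\to y_{p,\alpha}$ if $\alpha_i=0$.

The vertices $y_{p,\alpha}$ induce an acyclic digraph, so every directed cycle meets $\{v_1,\dots,v_k\}$ and $\nu\le k$. In fact $\nu=k$, by the disjoint triangles $v_i\to y_{2i-1,\mathbf 0}\to y_{2i,\mathbf 1}\to v_i$, where $\mathbf 0,\mathbf 1\in\mathbb F_2^k$ are the all-zero and all-one vectors.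

Suppose for contradiction that the inversion number is at most $t$. By (1) there are vectors in $\mathbb F_2^t$ making this digraph acyclic. Let $x_i$ be the vector of $v_i$.

**Step 2: three identical layers.** The purpose is to make the vectors of the $y$'s independent of $p$. Each $p$ gives a function $\mathbb F_2^k\to\mathbb F_2^t$ sending $\alpha$ to the vector of $y_{p,\alpha}$. There are $(2^t)^{2^k}=2^{t2^k}$ such functions and $N>2\cdot2^{t2^k}$ values of $p$, so three values of $p$ give the same function. Relabel them $1<2<3$ and write $\alpha\mapsto u_\alpha$ for the common function.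

**Step 3: all products $u_\alpha\cdot u_\beta$ equal one constant $\varepsilon$.** This step says that the arcs between the three layers are either all kept or all reversed. Let $\alpha\ne\beta$.

If $u_\alpha\cdot u_\alpha=0$ and $u_\alpha\cdot u_\beta=1$, then the arc $y_{1,\alpha}\to y_{3,\alpha}$ is kept, and the arcs $y_{2,\beta}\to y_{3,\alpha}$ and $y_{1,\alpha}\to y_{2,\beta}$ are reversed. The final digraph contains $y_{1,\alpha}\to y_{3,\alpha}\to y_{2,\beta}\to y_{1,\alpha}$.

If $u_\alpha\cdot u_\alpha=1$ and $u_\alpha\cdot u_\beta=0$, then the first of these arcs is reversed and the other two are kept. The final digraph contains $y_{1,\alpha}\to y_{2,\beta}\to y_{3,\alpha}\to y_{1,\alpha}$.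

Both are impossible, so $u_\alpha\cdot u_\alpha=u_\alpha\cdot u_\beta$. Exchanging $\alpha$ and $\beta$ gives $u_\beta\cdot u_\beta=u_\alpha\cdot u_\beta$. Hence all products are equal.

**Step 4: for each $i$, $\alpha_i+x_i\cdot u_\alpha$ does not depend on $\alpha$.** This step says that, in the end, $v_i$ is on the same side of all the $y$'s in the three layers. Originally $y_{p,\alpha}\to v_i$ if and only if $\alpha_i=1$, and the arc is reversed if and only if $x_i\cdot u_\alpha=1$. So in the final digraph $y_{p,\alpha}\to v_i$ if and only if $\alpha_i+x_i\cdot u_\alpha=1$.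

Suppose this value is $1$ for $\alpha$ and $0$ for $\beta$. Then $y_{p,\alpha}\to v_i\to y_{q,\beta}$ for all $p,q\in\{1,2,3\}$. If $\varepsilon=0$, the arcs between layers are kept; take $(q,p)=(1,2)$, so that $y_{1,\beta}\to y_{2,\alpha}$. If $\varepsilon=1$, they are reversed; take $(q,p)=(2,1)$, so that $y_{2,\beta}\to y_{1,\alpha}$. In both cases $y_{q,\beta}\to y_{p,\alpha}$, which closes a directed triangle, a contradiction.

**Step 5: a self-orthogonal space that is too large.** Put $u'_\alpha=u_\alpha+u_{\mathbf 0}$. Comparing $\alpha$ with $\mathbf 0$ in Step 4 gives $\alpha_i+x_i\cdot u_\alpha=x_i\cdot u_{\mathbf 0}$, that is,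
$$x_i\cdot u'_\alpha=\alpha_i\qquad\text{for all }i\text{ and }\alpha.$$
Let $U=\operatorname{span}\{u'_\alpha\}\subseteq\mathbb F_2^t$. The linear map $u\mapsto(x_1\cdot u,\dots,x_k\cdot u)$ sends $u'_\alpha$ to $\alpha$, so it maps $U$ onto $\mathbb F_2^k$, and $\dim U\ge k$. On the other hand, by Step 3,
$$u'_\alpha\cdot u'_\beta=u_\alpha\cdot u_\beta+u_\alpha\cdot u_{\mathbf 0}+u_{\mathbf 0}\cdot u_\beta+u_{\mathbf 0}\cdot u_{\mathbf 0}=4\varepsilon=0 .$$
So $U\subseteq U^\perp$, and fact 2 gives $2\dim U\le\dim U+\dim U^\perp=t=2k-1$, hence $\dim U<k$. This is a contradiction. The inversion number is at least $2k$, and $g(k)\ge2k$. $\square$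

For $k=1$ the last step is visible by hand. There $t=1$, so $u_0,u_1$ are scalars with $u_0^2=u_1^2=u_0u_1=\varepsilon$. Hence $u_0=u_1=\varepsilon$ and $u'_1=0$, while $x_1\cdot u'_1$ should be $1$.

## Counting Gram matrices: tournaments with large inversion number

A tournament on $n=3k+2$ vertices has $\nu\le\lfloor n/3\rfloor=k$, because each directed cycle uses at least three vertices. So by (3), $g(k)\ge\operatorname{inv}(T)$ for every such $T$, and we look for a tournament with large inversion number by counting. There are $2^{n(n-1)/2}$ tournaments with vertex set $[n]=\{1,\dots,n\}$. If $\operatorname{inv}(T)\le t$, then $T$ can be recovered from the resulting acyclic tournament and the inverted sets.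

The first attempt counts the sets. An acyclic tournament is transitive and is given by an order of $[n]$, so there are $n!$ of them. There are $2^{nt}$ choices of $t$ sets. Some tournament has $\operatorname{inv}(T)>t$ as soon as $n!\,2^{nt}<2^{n(n-1)/2}$. But this inequality forces $t<(n-1)/2$, so this count can certify only a value $t+1<(n+1)/2=(3k+3)/2$, which for $k\ge3$ is at most the $2k$ that we already have. The loss is that very many vector systems $(x_v)$ reverse the same arcs. Only the matrix of products matters, and there are fewer of those.

**Proof of Theorem 4(iii).** Let $n=3k+2$ and $s=\lceil\sqrt{2n\log_2n+4n}\,\rceil$. If $s>n$, then $n+1-s\le0$ and the bound is trivial. So let $s\le n$.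

**Step 1: encoding by a matrix of low rank.** The purpose is to bound the number of tournaments $T$ on $[n]$ with $\operatorname{inv}(T)\le n-s$. By (1) such a $T$ has vectors $x_v\in\mathbb F_2^{n-s}$ that make it transitive. Let $M=(x_u\cdot x_v)_{u,v}$. If $X$ is the $n\times(n-s)$ matrix with rows $x_v$, then $M=XX^{\mathsf T}$, so $M$ is symmetric over $\mathbb F_2$ of rank at most $n-s$. The tournament $T$ is recovered from the transitive tournament and $M$ by reversing the arcs with $M_{uv}=1$. So the number of such $T$ is at most $n!$ times the number of symmetric $n\times n$ matrices over $\mathbb F_2$ of rank at most $n-s$.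

**Step 2: counting symmetric matrices of rank exactly $r$.** The purpose is to show that such a matrix is determined by $r$ of its rows. Let $M$ be symmetric of rank $r$ and choose a set $I$ of $r$ rows forming a basis of the row space. Write $M[J,K]$ for the submatrix with rows $J$ and columns $K$.

By symmetry the columns in $I$ form a basis of the column space, so $M[[n],I]$ has rank $r$. Every row of $M$ is a combination of the rows in $I$; restricting to the columns in $I$, every row of $M[[n],I]$ is a combination of the rows of $M[I,I]$. So $M[I,I]$ has rank $r$, that is, it is nonsingular.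

The rows in $I$ determine $M$. Let $j\notin I$. Row $j$ is $\sum_{i\in I}\lambda_i(\text{row }i)$ for some $\lambda\in\mathbb F_2^I$. In the columns of $I$ this reads $M[\{j\},I]=\lambda^{\mathsf T}M[I,I]$. The left side is known from the rows in $I$, because $M_{ji}=M_{ij}$ for $i\in I$. Since $M[I,I]$ is nonsingular, $\lambda$ is determined, and so is row $j$.

There are $\binom nr$ choices of $I$, at most $2^{r(r+1)/2}$ symmetric matrices $M[I,I]$, and $2^{r(n-r)}$ choices for the remaining entries of the rows in $I$. So there are at most $\binom nr2^{r(r+1)/2+r(n-r)}$ symmetric matrices of rank $r$. The exponent counts the positions on or above the diagonal whose row or column is in $I$, so it is the number of all such positions minus those with row and column outside $I$: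
$$\frac{r(r+1)}2+r(n-r)=\frac{n(n+1)}2-\frac{(n-r)(n-r+1)}2\le\frac{n(n+1)}2-\frac{s(s+1)}2\qquad(r\le n-s).$$

**Step 3: comparing with the number of tournaments.** Since $\sum_r\binom nr\le2^n$, the number of tournaments on $[n]$ with $\operatorname{inv}(T)\le n-s$ is at most
$$n!\cdot2^n\cdot2^{n(n+1)/2-s(s+1)/2}.$$
As $\frac{n(n+1)}2-\frac{n(n-1)}2=n$, this is less than $2^{n(n-1)/2}$ if and only if $\log_2n!+2n<\frac{s(s+1)}2$. By the choice of $s$, and because $n!\le n^n$,
$$\frac{s(s+1)}2>\frac{s^2}2\ge n\log_2n+2n\ge\log_2n!+2n .$$
So some tournament $T$ on $n=3k+2$ vertices has $\operatorname{inv}(T)\ge n-s+1$, while $\nu(T)\le k$. By (3), $g(k)\ge n+1-s$.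

**Step 4: the asymptotic form.** Let $k\ge2$. Then $n=3k+2\le4k$ and $\log_2n\le2+\log_2k\le3\log_2k$. So $2n\log_2n+4n\le24k\log_2k+16k\le40k\log_2k$, and
$$n+1-s\ge3k+3-\bigl(1+\sqrt{40k\log_2k}\,\bigr)=3k+2-\sqrt{40k\log_2k}=3k-O(\sqrt{k\log k}).\qquad\square$$

Combined with Theorem 4(i) and (ii), this gives for $k\ge2$
$$\max\{2k,\ 3k-O(\sqrt{k\log k})\}\le g(k)\le8k-4 .$$
Dividing by $k$ and letting $k\to\infty$ gives $3\le\liminf g(k)/k\le\limsup g(k)/k\le8$.
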